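# Composition in Besov and Lizorkin–Triebel spaces: ramps of slope $2^k$ and the convolution they force

All functions are real-valued. $\mathcal D(\mathbb R^m)$ is the space of $C^\infty$ functions with compact support, $\|\cdot\|_p$ is the $L_p$ norm, and $\Delta^m_h$ is the $m$-th difference: $\Delta_hu=u(\cdot+h)-u$, $\Delta_h^m=(\Delta_h)^m$. Positive constants $C,c$ may change from line to line.

## 1. A sum of disjoint ramps with slopes $2^k$

Fix $n\ge1$, $1\le p<\infty$, $s>0$ with $sp<n$, a radius $R>0$ and a bounded sequence $a=(a_k)_{k\ge1}$ with $a_k\ge0$. Take $\vartheta\in\mathcal D((-2R,2R)^n)$ with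
$$\vartheta(x)=x_1\qquad\text{on }(-R,R)^n,$$
for example $x_1$ times a cut-off. Think of $\vartheta$ as a ramp: near the origin it is linear with slope $1$ in direction $e_1$. Now put
$$r_k=\lceil a_k2^{k(n-sp)}\rceil,\qquad g=\sum_{k\ge1}g^{(k)},\qquad g^{(k)}=\sum_{i=1}^{r_k}\vartheta\big(2^k(\cdot-x_{k,i})\big),$$
where the $x_{k,i}$ are distinct points of the form $4R\nu e_1$, $\nu\in\mathbb N$. The cube $x_{k,i}+2^{-k}(-2R,2R)^n$ lies in $x_{k,i}+(-R,R)^n$ because $k\ge1$, so these cubes are pairwise disjoint and locally finite. Thus $g$ is smooth, $\|g\|_\infty\le\|\vartheta\|_\infty$, and at scale $k$ it consists of $r_k$ ramps of height comparable to $1$, width $2^{-k}$ and slope $2^k$.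

**The size of $g$.** Since the supports are disjoint, scaling gives, with $\lceil x\rceil\le x+1$,
$$\|\partial^\beta g^{(k)}\|_p=r_k^{1/p}\,2^{k|\beta|-kn/p}\|\partial^\beta\vartheta\|_p,\qquad 2^{ksp}r_k2^{-kn}\le a_k+2^{-k(n-sp)}.\tag{1}$$
The condition $sp<n$ makes the rounding error $2^{-k(n-sp)}$ summable.

**The effect of composing.** Let $f:\mathbb R\to\mathbb R$ be continuous. On $x_{k,i}+2^{-k}(-R,R)^n$ we have $f\circ g(x)=f(2^k(x_1-(x_{k,i})_1))$, a copy of $f$ compressed by the factor $2^k$. If $f$ contains $\sin(2^jy)$, then $f\circ g$ contains $\sin(2^{j+k}z)$ there: frequency $2^j$ of $f$ and slope $2^k$ of $g$ meet at frequency $2^{j+k}$. So scale $l$ of $f\circ g$ collects all pairs with $j+k=l$, and that is a convolution. Here is the precise form. For an integer $m\ge1$ put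
$$e(\tau)=\int_{-R}^{R/2}|\Delta_\tau^mf(y)|^p\,dy,\quad E_j=2^{j+1}\int_{2^{-j-1}}^{2^{-j}}e(\tau)\,d\tau,\quad \varepsilon_j=2^{jsp}E_j,$$
$$D_l(u)=2^{lsp}\sup_{|h|\le2^{-l}}\|\Delta^m_{he_1}u\|_p^p .$$
If $j_0\ge1$ is an integer with $m2^{-j_0}\le R/2$, then for all $l\ge1$
$$D_l(f\circ g)\ \ge\ (2R)^{n-1}\sum_{1\le k\le l-j_0}a_k\,\varepsilon_{l-k}.\tag{2}$$

*Proof.* Let $h\in[2^{-l-1},2^{-l}]$ and $1\le k\le l-j_0$, so that $m2^kh\le m2^{-j_0}\le R/2$. Consider the points $x=x_{k,i}+2^{-k}y$ with $y_1\in(-R,R/2)$ and $|y_2|,\dots,|y_n|<R$. All of $x,x+he_1,\dots,x+mhe_1$ lie in the part of the cube where $g$ is linear, so $\Delta^m_{he_1}(f\circ g)(x)=(\Delta^m_{2^kh}f)(y_1)$. Integrating over these points (with $dx=2^{-kn}dy$) and summing over the disjoint cubes,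
$$\|\Delta^m_{he_1}(f\circ g)\|_p^p\ge\sum_{1\le k\le l-j_0}r_k2^{-kn}(2R)^{n-1}e(2^kh).$$
Since $r_k2^{-kn}\ge a_k2^{-ksp}$, multiplication by $2^{lsp}$ gives $D_l(f\circ g)\ge(2R)^{n-1}\sum_ka_k2^{(l-k)sp}e(2^kh)$. Average over $h\in[2^{-l-1},2^{-l}]$: the average of $e(2^kh)$ is the average of $e$ over $[2^{-(l-k)-1},2^{-(l-k)}]$, which is $E_{l-k}$. $\square$

## 2. Which $f$ act by composition: the conjecture and two theorems

Given $f:\mathbb R\to\mathbb R$, let $T_f:g\mapsto f\circ g$. The construction of Section 1 serves to decide which $f$ make $T_f$ map a space of $s$-smooth bounded functions into itself.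

**Definition (spaces).** Let $1=\sum_{j\ge0}\varphi_j(\xi)$ be a smooth even dyadic partition of unity on $\mathbb R^n$: $\varphi_0$ is supported in $|\xi|\le2$, and $\varphi_j=\varphi(2^{-j}\cdot)$ is supported in $2^{j-1}\le|\xi|\le2^{j+1}$ for $j\ge1$. Put $u_j=\varphi_j(D)u$ and $S_ku=\sum_{j\le k}u_j$, with $S_ku=0$ for $k<0$ and $u_j=0$ for $j<0$. For $s>0$, $1\le p<\infty$, $1\le q\le\infty$,
$$\|u\|_{B^s_{p,q}}=\big\|(2^{js}\|u_j\|_p)_j\big\|_{\ell^q},\qquad \|u\|_{F^s_{p,q}}=\big\|\,\|(2^{js}|u_j|)_j\|_{\ell^q}\big\|_p .$$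
$W_1^m$ is the space of $L_1$ functions whose weak derivatives up to order $m$ are in $L_1$. $E=E^s_{p,q}(\mathbb R^n)$ denotes $B^s_{p,q}(\mathbb R^n)$ or $F^s_{p,q}(\mathbb R^n)$, and, if $s\in\mathbb N$ and $p=1$, possibly $W_1^s(\mathbb R^n)$. Finally $f\in E^{s,loc}_{p,q}(\mathbb R)$ means $\varphi f\in E^s_{p,q}(\mathbb R)$ for every $\varphi\in\mathcal D(\mathbb R)$; the constant function $1$ is in the local space. For $s>1+\frac1p$ elements of the local space have continuous representatives, and $f$ always means that representative.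

We have $B^s_{p,q}\subset B^s_{p,r}$ for $q\le r$, and every $E^s_{p,q}$ is contained in $B^s_{p,\infty}$: for $F$ because $\sup_j\|\cdot\|_p\le\|\sup_j|\cdot|\,\|_p$, and for $W_1^m$ because $\|u_l\|_1\le C2^{-lm}\sum_{|\beta|=m}\|\partial^\beta u\|_1$ for $l\ge1$ (see the proof of Lemma 1). The index $q$ measures how the dyadic pieces are summed; the function $\eta(y)\sum_ja_j2^{-js}\sin(2^jy)$, $\eta\in\mathcal D(\mathbb R)$, is in $B^s_{p,q}(\mathbb R)$ as soon as $(a_j)\in\ell^q$ (Lemma 1).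

Three known facts may be used.

* (a) If $T_f(\mathcal D(\mathbb R^n))\subset E^s_{p,q}(\mathbb R^n)$, then $f\in E^{s,loc}_{p,q}(\mathbb R)$.
* (b) If $T_f(E^s_{p,q}\cap L_\infty(\mathbb R^n))\subset B^s_{p,\infty}(\mathbb R^n)$, then $f$ is locally Lipschitz.
* (c) $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ is a Banach algebra for the pointwise product.

**Conjecture** (posed in "Recent progresses on superposition in Besov-Lizorkin-Triebel spaces")**.** If $s>1+\frac1p$, then $T_f$ maps $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ to $E^s_{p,q}(\mathbb R^n)$ iff $f\in E^{s,loc}_{p,q}(\mathbb R)$ and $f(0)=0$.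

The conjecture is false as stated.

**Theorem 1 (disproof).** Let $n\ge 3$, $1\le p<n-1$, $1+\frac1p<s<\frac np$, $p<q\le\infty$. There are $f\in B^s_{p,q}(\mathbb R)$, continuous, compactly supported, $f(0)=0$, and $g\in B^s_{p,q}\cap L_\infty(\mathbb R^n)$ such that $f\circ g\notin B^s_{p,q}(\mathbb R^n)$.

**Theorem 2 (classification).** Let $n\ge1$, $1\le p<\infty$, $1\le q\le\infty$, $s>1+\frac1p$.

* (A) If $E=F^s_{p,q}$, or $E=W^s_1$ ($s\in\mathbb N$, $p=1$), the conjectured equivalence is true.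
* (B) If $E=B^s_{p,q}$, the conjectured equivalence is true if and only if one of the following holds: $q\le p$; or $s>\frac np$; or $s=\frac np$ and $q\le n-1$.
* (C) If $f\in B^{s,loc}_{p,\min(p,q)}(\mathbb R)$ and $f(0)=0$, then $T_f$ maps $B^s_{p,q}\cap L_\infty(\mathbb R^n)$ into $B^s_{p,q}(\mathbb R^n)$. If $s<\frac np$, this condition is also necessary.

Note that $1+\frac1p\ge\frac np$ iff $p\ge n-1$. So the conjecture is true for $n\le2$ and whenever $p\ge n-1$ (then $s>\frac np$), while for every $n\ge3$ and $p<n-1$ it fails for some Besov spaces. It fails exactly for $B^s_{p,q}(\mathbb R^n)$ with $q>p$ and $1+\frac1p<s<\frac np$, and with $s=\frac np>1+\frac1p$ and $q>n-1$. (In the second case $n-1=sp-1>p$, so $q>p$ is automatic.)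

**Necessity is easy.** If $T_f(E\cap L_\infty)\subset E$, then the constant $f(0)=T_f(0)$ is in $L_p(\mathbb R^n)$, so $f(0)=0$. Since $E\subset B^s_{p,\infty}$, (b) shows that $f$ is continuous, and (a) gives $f\in E^{s,loc}_{p,q}(\mathbb R)$. Only sufficiency is at stake.

## 3. Powers, one slope, $W_1^3(\mathbb R)$, and the failure of $\ell^r*\ell^r\subset\ell^r$

**Powers.** If $f(y)=y^i$ with $i\ge1$, then $f\circ g=g^i\in E$ by (c). So all polynomials without constant term act.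

**$W_1^3(\mathbb R)$ by hand.** Let $f,g\in\mathcal D(\mathbb R)$, $f(0)=0$. Then $(f\circ g)'''=f'''(g)g'^3+3f''(g)g'g''+f'(g)g'''$. Only $\|f'''\|_1$ is at our disposal, so $f'''(g)$ cannot be estimated by its supremum. Put $H(y)=\int_{-\infty}^y|f'''|$. Then $\frac{d}{dx}H(g)=|f'''(g)|g'$, and since $t|t|$ has derivative $2|t|$,
$$\int|f'''(g)||g'|^3=\int\frac{d}{dx}\big(H(g)\big)\,g'|g'|\,dx=-2\int H(g)|g'|g''\,dx\le2\|f'''\|_1\|g'\|_\infty\|g''\|_1 .$$
This is the mechanism of Section 11.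

**Finitely many slopes.** If only finitely many $a_k$ are non-zero, the right side of (2) is a finite combination of shifts of $\varepsilon$. For $f\in B^s_{p,q}(\mathbb R)$ and $m>s$ we have $\varepsilon_j\le2^{jsp}\sup_{|\tau|\le2^{-j}}\|\Delta_\tau^mf\|_p^p$, a sequence in $\ell^{q/p}$ (Lemma 2), so (2) gives no contradiction. Infinitely many slopes are needed.

**The direct attempt to prove the conjecture, and where it stops.** Split $\mathbb R^n$ according to the size $2^k$ of $|\partial_1g|$. In Section 9 this gives an upper bound of the same shape as (2): up to two harmless terms, scale $l$ of $f\circ g$ is controlled by $\sum_k\beta_k^pc_{l-k}^p$, where $c\in\ell^q$ comes from $f$ and $\beta\in\ell^q$ from $g$. One would conclude if $\ell^r*\ell^r\subset\ell^r$ with $r=q/p$. That is true for $r\le1$, since then $(\sum x_ky_{l-k})^r\le\sum x_k^ry_{l-k}^r$. It is false for $r>1$: let $x_k=k^{-1/r}/\log(k+1)$, which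 is in $\ell^r$ if $1<r<\infty$. As $x$ decreases, $\sum_{k=1}^{l-1}x_kx_{l-k}\ge(l-1)x_l^2$, and the $r$-th power of this is at least $c\,l^{r-2}(\log(l+1))^{-2r}$ for $l\ge2$, whose sum diverges because $r-2>-1$. For $r=\infty$ take $x\equiv1$. The inequality (2) shows that this obstacle is not an artifact of the method.

## 4. Dyadic pieces, differences and oscillations along coordinate lines

**Standing facts.** Since $\varphi_0=1-\sum_{i\ge1}\varphi(2^{-i}\cdot)$, we have $\sum_{j\le k}\varphi_j=\varphi_0(2^{-k}\cdot)$ for $k\ge0$. Hence $u\mapsto u_j$ and $u\mapsto S_ku$ are convolutions with kernels of bounded $L_1$ norm: $\|u_j\|_r,\|S_ku\|_r\le C\|u\|_r$ for $1\le r\le\infty$.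

Let $h\in L_p$ have spectrum in $|\xi|\le2^{j+1}$, $j\ge0$, $1\le p\le\infty$. Then, for $l\le j$,
$$\|\partial^\beta h\|_p\le C2^{j|\beta|}\|h\|_p,\qquad \Big\|\sup_{|\tau|\le2^{-l}}|h(\cdot+\tau e_i)|\Big\|_p\le C2^{(j-l)/p}\|h\|_p,\tag{3}$$
$$\|h\|_\infty\le C2^{jn/p}\|h\|_p.\tag{4}$$
*Proof.* Write $h=h*\Phi_j$, $\Phi_j=2^{jn}\Phi(2^j\cdot)$, with $\hat\Phi\in\mathcal D$ equal to $1$ on $|\xi|\le2$. The first bound is $\|\partial^\beta\Phi_j\|_1\le C2^{j|\beta|}$, and (4) is Hölder's inequality with $\|\Phi_j\|_{p'}=C2^{jn/p}$. The function $\sup_{|\tau|\le2^{-j}}|\Phi_j(\cdot+\tau e_i)|$ has bounded $L_1$ norm, which gives the case $l=j$. For $l<j$ cover $[-2^{-l},2^{-l}]$ by at most $C2^{j-l}$ intervals of length $2^{-j}$; the $p$-th power of the supremum is at most the sum of the $p$-th powers over these intervals, each with integral at most $C\|h\|_p^p$ (for $p=\infty$ there is nothing to prove). $\square$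

**Lemma 1 (synthesis).** Let $A>s>0$ be an integer, $c=(c_j)_{j\ge0}\in\ell^q$, $\|w_j\|_p\le2^{-js}c_j$ and $\|\partial^\beta w_j\|_p\le2^{jA-js}c_j$ for $|\beta|=A$. Then $\sum_jw_j\in B^s_{p,q}(\mathbb R^n)$.

*Proof.* The series converges in $L_p$. We have $\|\varphi_l(D)w_j\|_p\le C\|w_j\|_p$. For $l\ge1$, $\varphi$ vanishes near $0$, so we can write $\varphi(\xi)=\sum_{|\beta|=A}\psi_\beta(\xi)(i\xi)^\beta$ with $\psi_\beta(\xi)=\varphi(\xi)\overline{(i\xi)^\beta}/\sum_{|\gamma|=A}|\xi^\gamma|^2$ smooth and compactly supported. Scaling gives $\varphi_l(D)w_j=2^{-lA}\sum_\beta\psi_\beta(2^{-l}D)\partial^\beta w_j$, hence $\|\varphi_l(D)w_j\|_p\le C2^{-lA}\sum_{|\beta|=A}\|\partial^\beta w_j\|_p$. Use the first bound for $j\ge l$ and the second for $j<l$: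
$$2^{ls}\Big\|\varphi_l(D)\sum_jw_j\Big\|_p\le C\sum_j2^{-\delta|l-j|}c_j,\qquad\delta=\min(s,A-s)>0,$$
which is in $\ell^q$ because $\ell^1*\ell^q\subset\ell^q$. $\square$

(A constant factor in the hypotheses is harmless.)

**Definition (oscillation).** For $u$ on $\mathbb R^n$ and a coordinate direction $e_i$,
$$\mathrm{osc}^N_i(u;x,t)=\inf_{\deg P<N}\frac1{2t}\int_{-t}^t|u(x+he_i)-P(h)|\,dh .$$
On $\mathbb R$ write $\mathrm{osc}^N(u;x,t)$ and $I(x,t)=[x-t,x+t]$. The infimum may be taken over rational coefficients, so the oscillation is measurable. Clearly $\mathrm{osc}^N(u;x,t)\le\frac{t'}t\mathrm{osc}^N(u;x,t')$ for $t\le t'$.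

*Example.* For $u(x)=|x|$ on $\mathbb R$, $\mathrm{osc}^2(u;x,t)=0$ if $|x|\ge t$. At $x=0$, averaging $P(h)$ and $P(-h)$ shows that constants $P=c$ suffice, and $\frac1t\int_0^t|h-c|\,dh$ is smallest for $c=t/2$; so $\mathrm{osc}^2(u;0,t)=t/4$.

**Lemma 2 (analysis).** Let $u\in B^s_{p,q}(\mathbb R^n)$ and let $m,K>s$ be integers. Then $\big(2^{ls}\sup_{|h|\le2^{-l}}\|\Delta^m_{he_i}u\|_p\big)_{l\ge0}$ and $\big(2^{ls}\|\mathrm{osc}^K_i(u;\cdot,2^{-l})\|_p\big)_{l\ge0}$ belong to $\ell^q$.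

*Proof.* Since $s>0$, $u=\sum u_j$ in $L_p$. For $|h|\le2^{-l}$ we have $\|\Delta^m_{he_i}u_j\|_p\le2^m\|u_j\|_p$ and $\|\Delta^m_{he_i}u_j\|_p\le|h|^m\|\partial_i^mu_j\|_p\le C2^{(j-l)m}\|u_j\|_p$. For the oscillation with $j\le l$ use the Taylor polynomial of degree $<K$ and (3):
$$\|\mathrm{osc}_i^K(u_j;\cdot,2^{-l})\|_p\le2^{-lK}\Big\|\sup_{|\tau|\le2^{-j}}|\partial_i^Ku_j(\cdot+\tau e_i)|\Big\|_p\le C2^{(j-l)K}\|u_j\|_p ;$$
for $j>l$ take $P=0$ and get $\|\mathrm{osc}_i^K(u_j;\cdot,2^{-l})\|_p\le\|u_j\|_p$. (For the sum $u$ we add the finitely many Taylor polynomials and use $|\sum_{j>l}u_j|\le\sum_{j>l}|u_j|$.) Summing over $j$, both sequences are at most $C\sum_j2^{-\delta|j-l|}2^{js}\|u_j\|_p$ with some $\delta>0$. $\square$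

**Lemma 3.** Let $1\le p<\infty$, $N>s$ an integer, $u\in L_p(\mathbb R^n)$, and $(2^{ls}\|\mathrm{osc}^N_i(u;\cdot,2^{-l})\|_p)_{l\ge0}\in\ell^q$ for $i=1,\dots,n$. Then $u\in B^s_{p,q}(\mathbb R^n)$.

*Proof.* Choose $k\in\mathcal D(-1,1)$ with $\int k=1$ and $\int k(h)h^a\,dh=0$ for $1\le a<N$. Put $k_t=t^{-1}k(\cdot/t)$ and $T_ju=u*\bigotimes_ik_{2^{-j}}$; then $T_ju\to u$ in $L_p$. Telescoping the tensor product, $v_j=(T_{j+1}-T_j)u$ is a sum over $i$ of convolutions of $u$ with $\theta_j=k_{2^{-j-1}}-k_{2^{-j}}$ in $x_i$ and with $k_{2^{-j}}$ or $k_{2^{-j-1}}$ in the other variables. The function $\theta_j$ is supported in $(-2^{-j},2^{-j})$ and annihilates polynomials of degree $<N$; integrating by parts, so do its derivatives. Hence, for every $P$ of degree $<N$,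
$$|u*_i\theta_j^{(b)}(x)|=\Big|\int\theta_j^{(b)}(h)\big(u(x-he_i)-P(-h)\big)dh\Big|\le C2^{j(1+b)}\int_{-2^{-j}}^{2^{-j}}|u(x+he_i)-P(h)|\,dh,$$
so $|u*_i\theta_j^{(b)}|\le C2^{jb}\mathrm{osc}^N_i(u;\cdot,2^{-j})$. Derivatives in the other variables fall on the other kernels and cost the corresponding powers of $2^j$. Thus $\|\partial^\beta v_j\|_p\le C2^{j|\beta|}\sum_i\|\mathrm{osc}_i^N(u;\cdot,2^{-j})\|_p$ for all $\beta$. Apply Lemma 1 to $\sum_{j\ge0}v_j$, and to the single term $T_0u$, all of whose derivatives are in $L_p$. Since $u=T_0u+\sum_jv_j$, we are done. $\square$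

## 5. Ramps composed with a lacunary series: proof of Theorem 1

Let $m>s$ be an integer. We use the ramps with $R=1$. (For $n=3$, $p=1$, $s=\frac52$, $q=2$ the choices below read $f=\eta\sum_jj^{-1}2^{-5j/2}\sin(2^jy)$ and $r_k=\lceil 2^{k/2}k^{-1/2}/\log(k+1)\rceil$.)

**Step 1: a function $f$ in the space whose sequence $\varepsilon_j$ is not summable.** Let
$$F(y)=\sum_{j\ge1}j^{-1/p}2^{-js}\sin(2^jy),\qquad f=\eta F,\qquad\eta\in\mathcal D(\mathbb R),\ \eta=1\text{ on }[-2,2].$$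
Then $f$ is continuous, compactly supported, $f(0)=0$. With $w_j=j^{-1/p}2^{-js}\eta\sin(2^j\cdot)$ Lemma 1 gives $f\in B^s_{p,q}(\mathbb R)$, because $(j^{-1/p})\in\ell^q$ for $q>p$. By (c) also $\varphi f\in B^s_{p,q}(\mathbb R)$ for $\varphi\in\mathcal D(\mathbb R)$, so $f$ satisfies the conditions of the conjecture.

**Step 2: a lower bound for $e(\tau)=\int_{-1}^{1/2}|\Delta_\tau^mf|^p$.** We claim that there are $c>0$ and $j_0$ with $m2^{-j_0}\le\frac12$ and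
$$e(\tau)\ge c\,j^{-1}2^{-jsp}\qquad\text{for } j\ge j_0,\ \tau\in[2^{-j-1},2^{-j}].\tag{5}$$
The point is to isolate one frequency. If $m\tau\le\frac12$, only values of $f$ on $[-1,1]$ enter, so $f$ may be replaced by $F$. Let $0\le w\in\mathcal D((-1,\frac12))$, $\int w=1$, $\hat w(\xi)=\int we^{-i\xi y}dy$. Since $\Delta^m_\tau\sin(2^iy)=\mathrm{Im}\,[(e^{\mathrm i2^i\tau}-1)^me^{\mathrm i2^iy}]$ (with $\mathrm i$ the imaginary unit),
$$\int w\,(\Delta^m_\tau F)e^{-\mathrm i2^jy}dy=\sum_{i\ge1}\frac{i^{-1/p}2^{-is}}{2\mathrm i}\Big[(e^{\mathrm i2^i\tau}-1)^m\hat w(2^j-2^i)-(e^{-\mathrm i2^i\tau}-1)^m\hat w(2^j+2^i)\Big].$$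
All the frequencies $2^j-2^i$ with $i\ne j$, and all $2^j+2^i$, are at least $2^{j-1}$ in modulus, where $|\hat w|\le C2^{-j(s+1)}$. The remaining one is $0$, with $\hat w(0)=1$. So the modulus of the integral is at least
$$\tfrac12j^{-1/p}2^{-js}|e^{\mathrm i2^j\tau}-1|^m-C2^{-j(s+1)} .$$
Here $2^j\tau\in[\frac12,1]$, so $|e^{\mathrm i2^j\tau}-1|=2\sin(2^{j-1}\tau)\ge2\sin\frac14$. For large $j$ the error $C2^{-j(s+1)}$ is less than half of the main term. By Hölder the modulus is at most $\|w\|_{p'}e(\tau)^{1/p}$. This proves (5). Averaging over $\tau$, $\varepsilon_j\ge c/j$ for $j\ge j_0$.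

**Step 3: choosing $a$ so that $g$ is in the space.** Put $a_k=1$ if $q=\infty$ and $a_k=k^{-p/q}/\log(k+1)$ if $q<\infty$. Then $a\in\ell^{q/p}$: for $q<\infty$, $a_k^{q/p}=k^{-1}(\log(k+1))^{-q/p}$ and $q/p>1$. Let $g$ be the corresponding function of Section 1. By (1) and Lemma 1 with $w_k=g^{(k)}$, whose coefficients are at most $C(a_k+2^{-k(n-sp)})^{1/p}$, a sequence in $\ell^q$ since $sp<n$, we get $g\in B^s_{p,q}\cap L_\infty(\mathbb R^n)$.

**Step 4: $f\circ g$ is not in the space.** By (2) and Step 2,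
$$D_l(f\circ g)\ge c\sum_{1\le k\le l-j_0}\frac{a_k}{l-k}.$$
If $q=\infty$, the right side is $c\sum_{j_0\le j\le l-1}\frac1j\ge c\log l$ for large $l$, so it is unbounded. If $q<\infty$, $a$ is decreasing; keeping the terms $k=l-j$ with $j_0\le j\le l/2$ we get, for large $l$, at least $c\,a_l\sum_{j_0\le j\le l/2}\frac1j\ge c\,a_l\log l\ge c\,l^{-p/q}$, so $\sum_lD_l(f\circ g)^{q/p}=\infty$. In both cases $D(f\circ g)\notin\ell^{q/p}$. By Lemma 2, $f\circ g\notin B^s_{p,q}(\mathbb R^n)$. $\square$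

## 6. For $s<\frac np$ the ramps force $f\in B^{s,loc}_{p,\min(p,q)}$

This is the necessity part of (C). Let $s<\frac np$ and $T_f(B^s_{p,q}\cap L_\infty)\subset B^s_{p,q}$. By Section 2, $f$ is continuous, $f(0)=0$ and $f\in B^{s,loc}_{p,q}(\mathbb R)$. If $q\le p$ there is nothing more to prove. Let $q>p$, $\rho=q/p\in(1,\infty]$, let $m>s$ be an integer, $R>0$ arbitrary, and $m2^{-j_0}\le R/2$.

**Step 1: testing all ramps gives $\sum_{j\ge j_0}\varepsilon_j<\infty$.** For every $0\le a\in\ell^\rho$ the function $g$ of Section 1 is in $B^s_{p,q}\cap L_\infty$ by (1) and Lemma 1, exactly as in Section 5. Hence $f\circ g\in B^s_{p,q}$, so $D(f\circ g)\in\ell^\rho$ by Lemma 2, and by (2) the sequence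
$$(a*\varepsilon)_l:=\sum_{1\le k\le l-j_0}a_k\varepsilon_{l-k},\qquad l\ge1,$$
is in $\ell^\rho$. If $\rho=\infty$, the choice $a\equiv1$ shows that $\sum_{j_0\le j\le l-1}\varepsilon_j$ is bounded in $l$. If $\rho<\infty$, the linear map $a\mapsto a*\varepsilon$ is defined on all of $\ell^\rho$ (consider $|a|$); each coordinate is a finite sum, so its graph is closed, and the closed graph theorem gives a finite norm $B$. Test it with $a=1_{[1,T]}$, $T$ even. For $l\in[T/2,T]$ we have $(a*\varepsilon)_l=\sum_{j_0\le j\le l-1}\varepsilon_j\ge\sum_{j_0\le j\le T/2-1}\varepsilon_j$. There are at least $T/2$ such $l$, so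
$$(T/2)^{1/\rho}\sum_{j_0\le j\le T/2-1}\varepsilon_j\le B\,T^{1/\rho},$$
and letting $T\to\infty$, $\sum_{j\ge j_0}\varepsilon_j\le2^{1/\rho}B$. On $[2^{-j-1},2^{-j}]$ we have $\tau^{-sp-1}\le2^{(j+1)(sp+1)}$, so with $\tau_0=2^{-j_0}$
$$\int_0^{\tau_0}\tau^{-sp}e(\tau)\frac{d\tau}\tau\le\sum_{j\ge j_0}2^{(j+1)(sp+1)}2^{-j-1}E_j=2^{sp}\sum_{j\ge j_0}\varepsilon_j<\infty .$$

**Step 2: passing from $f$ to $\phi f$.** Let $\phi\in\mathcal D((-\frac R4,\frac R4))$. With the shift $S=1+\Delta_\tau$ we have $S\otimes S-1\otimes1=S\otimes\Delta_\tau+\Delta_\tau\otimes1$, a sum of commuting operators, so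
$$\Delta_\tau^m(\phi f)(y)=\sum_{i=0}^m\binom mi(\Delta_\tau^i\phi)(y+(m-i)\tau)\,\Delta_\tau^{m-i}f(y).\tag{6}$$
Let $0<\tau\le\tau_0$, so $m\tau\le R/2$. Every term vanishes unless $y\in(-\frac R4-m\tau,\frac R4)\subset(-R,\frac R2)$. The $p$-th power of the $L_p$ norm of the term $i=0$ is at most $\|\phi\|_\infty^pe(\tau)$, controlled by Step 1. For $i\ge1$ we may replace $f$ by $u=\chi f$, $\chi\in\mathcal D(\mathbb R)$, $\chi=1$ on $(-R,R)$, and $u\in B^s_{p,q}(\mathbb R)\subset B^s_{p,\infty}(\mathbb R)$. Fix $\epsilon\in(0,1)$; recall $s>1$. With $\theta=\min(m-i,s-\epsilon)$ and $\min(1,x^{m-i})\le x^\theta$,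
$$\|\Delta_\tau^{m-i}u\|_p\le C\sum_j\min(1,(2^j\tau)^{m-i})\|u_j\|_p\le C\tau^\theta\sum_j2^{j\theta}2^{-js}\le C\tau^\theta .$$
Since $|\Delta_\tau^i\phi|\le C\tau^i$, these terms have $L_p$ norm at most $C\tau^{i+\theta}\le C\tau^{\min(m,s+1-\epsilon)}$, with an exponent $>s$. Altogether $\int_0^{\tau_0}\tau^{-sp}\|\Delta_\tau^m(\phi f)\|_p^p\frac{d\tau}\tau<\infty$. By the standard characterization of $B^s_{p,p}(\mathbb R)$ by differences of order $m>s$, $\phi f\in B^s_{p,p}(\mathbb R)$. As $R$ is arbitrary, $f\in B^{s,loc}_{p,p}(\mathbb R)$. $\square$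

## 7. Shrinking ramps at the critical smoothness $s=\frac np$, $q>n-1$

Here $sp=n$, and the ramps of Section 1 stop working for $q<\infty$: by the scaling in (1), a single ramp at scale $k$ already contributes a fixed amount to the $k$-th coefficient, and infinitely many such contributions are not in $\ell^q$. The remedy is to let the height of the ramps tend to $0$. Then $g$ takes values near $0$ on the steep ramps, and $f$ has to be rough near $0$. Recall $n-1=sp-1>p$, so $q>p$. Let $m>s$ be an integer.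

**Step 1: $f$ with roughness concentrated at $0$.** Let $\sigma_0=\frac1{8m}$, $0\ne\Psi\in\mathcal D((1,\frac32))$, and
$$f(y)=\sum_{j\ge0}c_j2^{-j(s-1/p)}\Psi(2^jy),\qquad c_j^p=\frac{(j+1)^{-p/q}}{\log(j+2)}\ (q<\infty),\quad c_j=1\ (q=\infty).$$
Then $c\in\ell^q$, since $c_j^q=(j+1)^{-1}(\log(j+2))^{-q/p}$ for $q<\infty$. The $A$-th derivative of the $j$-th term has $L_p$ norm $c_j2^{jA-js}\|\Psi^{(A)}\|_p$, so $f\in B^s_{p,q}(\mathbb R)$ by Lemma 1. Also $f$ is continuous with compact support, $f(0)=0$, and $f\in B^{s,loc}_{p,q}(\mathbb R)$ by (c).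

**Step 2: one ramp of height $\lambda_k$ at each scale.** Let $\mu_k=\lfloor\frac{\log_2k}{n-1}\rfloor$ and $\lambda_k=2^{-\mu_k}$, so that $\frac1k\le\lambda_k^{n-1}\le\frac{2^{n-1}}k$; in particular $\lambda\in\ell^q$ as $q>n-1$. Let $\vartheta\in\mathcal D((-4,4)^n)$, $\vartheta=x_1$ on $(-2,2)^n$, and
$$g=\sum_{k\ge1}\lambda_k\vartheta(2^k(\cdot-x_k)),\qquad x_k=8ke_1,$$
with pairwise disjoint cubes $x_k+2^{-k}(-4,4)^n$. The $\beta$-th derivative of the $k$-th term has norm $\lambda_k2^{k|\beta|-kn/p}\|\partial^\beta\vartheta\|_p=\lambda_k2^{k|\beta|-ks}\|\partial^\beta\vartheta\|_p$. By Lemma 1, $g\in B^s_{p,q}\cap L_\infty$.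

**Step 3: which piece of $f$ is seen at scale $l$ on ramp $k$.** Let $1\le k\le l$, $j=l-k+\mu_k\ge0$ and $z=x_1-(x_k)_1$. On $x_k+2^{-k}(-2,2)^n$ we have $g=2^{k-\mu_k}z$, so
$$f\circ g=\sum_ic_i2^{-i(s-1/p)}\Psi(2^{i-j}\,2^lz).$$
If $2^lz\in(\frac78,\frac{13}8)$, then $2^{i-j}2^lz$ exceeds $\frac74$ for $i>j$ and is below $\frac{13}{16}$ for $i<j$, so only $i=j$ contributes. Let $h=\sigma_02^{-l}$, so $mh=2^{-l}/8$. For $2^lz\in(\frac78,\frac32)$ all of $z,\dots,z+mh$ lie in $2^{-l}(\frac78,\frac{13}8)$, and in $|z|<2^{1-k}$ because $k\le l$. So there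
$$\Delta^m_{he_1}(f\circ g)(x)=c_j2^{-j(s-1/p)}(\Delta^m_{\sigma_0}\Psi)(2^lz).$$
The function $\Delta^m_{\sigma_0}\Psi$ is supported in $(\frac78,\frac32)$, since $m\sigma_0=\frac18$. It is not zero: otherwise $\Psi(y)$ would be a combination of $\Psi(y+i\sigma_0)$, $1\le i\le m$, and moving left from where $\Psi=0$ we would get $\Psi=0$. So $A_0=\|\Delta^m_{\sigma_0}\Psi\|_p^p>0$.

**Step 4: summation.** Integrate over $z$ and over the other variables, which range over a set of measure $(4\cdot2^{-k})^{n-1}$, and sum over $k$: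
$$2^{lsp}\|\Delta^m_{he_1}(f\circ g)\|_p^p\ge c\sum_{1\le k\le l}2^{lsp}2^{-k(n-1)}2^{-l}c_j^p2^{-j(sp-1)}A_0=c'\sum_{1\le k\le l}\lambda_k^{n-1}c_{l-k+\mu_k}^p.\tag{7}$$
Indeed, with $sp=n$ the exponent is $(n-1)(l-k-j)=-(n-1)\mu_k$. Since $\mu_k\le\log_2k\le k$, the indices of $c$ are $\le l$; and $c$ is non-increasing, so the right side is at least $c'c_l^p\sum_{k\le l}\frac1k$. For large $l$ this is $\ge c\,l^{-p/q}$ if $q<\infty$ and $\ge c\log l$ if $q=\infty$. The sequence is not in $\ell^{q/p}$, so $f\circ g\notin B^s_{p,q}$ by Lemma 2. $\square$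

Theorem 1 and this section give the "only if" part of (B): if none of the three conditions in (B) holds, then $q>p$ and either $s<\frac np$, or $s=\frac np$ and $q>n-1$.

## 8. Oscillation of $f\circ g$ on a line, and a count of steep pieces

From here on we prove the positive statements. Let $\|g\|_\infty\le M$, $M>0$. Multiplying $f$ by a cut-off equal to $1$ on $[-M,M]$ does not change $f\circ g$; so assume that $f$ is compactly supported, $f(0)=0$, and $f$ is in the global space on $\mathbb R$ in question, hence in $B^s_{p,\infty}(\mathbb R)$. Put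
$$\alpha=s-\tfrac1p>1,\qquad\sigma=s-1-\tfrac1p>0.$$
By (4), $\|f_j\|_\infty\le C2^{-j\alpha}\|f\|_{B^s_{p,\infty}}$. As $\alpha>1$, $\sum\|f_j'\|_\infty<\infty$; so $f\in C^1$ and $L:=\|f'\|_\infty<\infty$. As $f(0)=0$, $|f\circ g|\le L|g|$, so $f\circ g\in L_p$. Fix an integer $K>s$ and $N=(K-1)^2+1$; then $N\ge K$, as $N-K=(K-1)(K-2)\ge0$.

**Approximation of $f$.** For $y\in\mathbb R$, $\rho>0$,
$$\inf_{\deg P<K}\ \sup_{I(y,\rho)}|f-P|\le\Lambda\rho^\alpha,\qquad\Lambda=C\|f\|_{B^s_{p,\infty}}.\tag{8}$$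
For $2^j\rho\le1$ use the Taylor polynomial of $f_j$, with error at most $C\rho^K2^{jK}2^{-j\alpha}\|f\|_{B^s_{p,\infty}}$; as $K>\alpha$, these sum to at most $\Lambda\rho^\alpha$. For $2^j\rho>1$ use $0$; the sum of $2^{-j\alpha}$ over $j\ge0$ with $2^j>\rho^{-1}$ is at most $C\rho^\alpha$ (also if $\rho>1$).

For an interval $J$ let $\Pi_J$ be the $L_2(J)$-orthogonal projection onto polynomials of degree $<K$. By scaling, $\|\Pi_Ju\|_{L_\infty(J)}\le C|J|^{-1}\int_J|u|$. Since $u-\Pi_Ju=(u-P)-\Pi_J(u-P)$, $\Pi_Ju$ is a near-best approximation on $J$, both in mean and in the sup norm.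

The next lemma says what $f\circ g$ does at scale $t$: where $g$ is nearly linear it copies $f$ with a scale change; elsewhere $g$ moves so little that (8) suffices. For instance, for $g(x)=x^2$ near the origin, $\omega(x,t)=2t$, and $(x,t)$ is regular iff $0<t\le|x|/2$.

**Lemma 4.** Let $g\in C^1(\mathbb R)$, $|g|\le M$, $\omega(x,t)=\sup_{|\tau|\le t}|g'(x+\tau)-g'(x)|$.

(i) If $g'(x)\ne0$ and $\omega(x,t)\le\frac12|g'(x)|$ ("$(x,t)$ is regular"), then
$$\mathrm{osc}^N(f\circ g;x,t)\le C\,\mathrm{osc}^K(f;g(x),2t|g'(x)|)+CL\,\mathrm{osc}^K(g;x,t).\tag{9}$$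
(ii) Otherwise ("irregular"),
$$\mathrm{osc}^N(f\circ g;x,t)\le C\Lambda\min(M,t\,\omega(x,t))^{\alpha}+CL\,\mathrm{osc}^K(g;x,t).\tag{10}$$

*Proof.* Let $I=I(x,t)$, $y_0=g(x)$, $Q=\Pi_Ig$.

(i) Let $\rho=2t|g'(x)|$, $J=I(y_0,\rho)$, $P=\Pi_Jf$. On $I$, $g'$ has constant sign and $\frac12|g'(x)|\le|g'|\le\frac32|g'(x)|$. So $g$ is injective on $I$ and $g(I)\subset J$. Change variables:
$$\frac1{2t}\int_I|f\circ g-P\circ g|\le\frac1{2t}\,\frac2{|g'(x)|}\int_J|f-P|=\frac4{2\rho}\int_J|f-P|\le C\,\mathrm{osc}^K(f;y_0,\rho).$$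
Next we replace $P\circ g$ by the polynomial $P\circ Q$. Since $P-f(y_0)=\Pi_J(f-f(y_0))$ is bounded by $CL\rho$ on $J$, scaling gives $|P'|\le C_\lambda L$ on the concentric interval $\lambda J$ for every $\lambda\ge1$. Also $\sup_I|Q-y_0|=\sup_I|\Pi_I(g-y_0)|\le C\sup_I|g-y_0|\le C\rho$. So the values of $g$ and $Q$ on $I$ lie in some $\lambda J$ with fixed $\lambda$, and
$$\frac1{2t}\int_I|P\circ g-P\circ Q|\le CL\,\frac1{2t}\int_I|g-Q|\le CL\,\mathrm{osc}^K(g;x,t).$$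
As $\deg(P\circ Q)\le(K-1)^2<N$, (9) follows.

(ii) Now $|g'(x)|\le2\omega(x,t)$, so $|g'|\le3\omega(x,t)$ on $I$, and $\rho:=\sup_I|g-y_0|\le\min(2M,3t\,\omega(x,t))$. If $\rho=0$, $f\circ g$ is constant on $I$. If $\rho>0$, take $J=I(y_0,\rho)$, $P=\Pi_Jf$. Then $g(I)\subset J$, and $\frac1{2t}\int_I|f\circ g-P\circ g|\le\sup_J|f-P|\le C\Lambda\rho^\alpha$ by (8). The replacement of $P\circ g$ by $P\circ Q$ is the same as in (i). $\square$

To integrate the first term of (9) we must change variables from $x$ to $g(x)$, and for that count the monotone pieces on which $|g'|$ is about $2^k$.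

**Lemma 5.** Let $g\in C^1(\mathbb R)$, $|g|\le M$, $k\in\mathbb Z$, $X_k=\{2^k\le|g'|<2^{k+1}\}$. Let $U_i$ be those components of $\{2^{k-1}<|g'|<2^{k+2}\}$ that meet $X_k$, and let $\pi_k\in[0,\infty]$ be their number. Then for every nonnegative measurable $H$
$$\int_{X_k}H(g(x))\,dx\le2^{-k}\pi_k\int_{\mathbb R}H(y)\,dy.\tag{11}$$
Each $\overline{U_i}$ contains a closed interval $J_i$ with $|J_i|\le4M2^{-k}$ and $\mathrm{osc}_{J_i}g':=\sup_{J_i}g'-\inf_{J_i}g'\ge2^{k-1}$; the $J_i$ have disjoint interiors.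

*Example.* For $g=\sin$, $k=-1$, the $U_i$ are the components of $\{|\cos|>\frac14\}$, one around each multiple of $\pi$. On the part of $U_i$ from its left end point to a point of $X_{-1}$, $|\cos|$ rises from $\frac14$ to at least $\frac12$. Here $\pi_{-1}=\infty$.

*Proof.* On $U_i$, $g'$ is continuous without zeros, so $g$ is strictly monotone and
$$\int_{X_k\cap U_i}H(g)\,dx\le2^{-k}\int_{U_i}H(g)|g'|\,dx\le2^{-k}\int_{\mathbb R}H .$$
Sum over $i$. Also $2^{k-1}|U_i|\le\int_{U_i}|g'|\le2M$, so $|U_i|\le4M2^{-k}$ and the left end point $a_i$ is finite; there $|g'(a_i)|\in\{2^{k-1},2^{k+2}\}$. Pick $x_i\in X_k\cap U_i$ and $J_i=[a_i,x_i]$. On $J_i$, $g'$ has constant sign, and $|g'(x_i)|\in[2^k,2^{k+1})$ differs from $2^{k-1}$ and from $2^{k+2}$ by at least $2^{k-1}$. $\square$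

**Exponents.** Since $sp>p+1\ge2$, we have $\max(p,\frac{sp}2)<sp-1$. Fix
$$\kappa\in\big(\max(p,\tfrac{sp}2),\,sp-1\big),\qquad s'=\frac{sp}\kappa.\tag{12}$$
Then $s'<2$ (as $\kappa>\frac{sp}2$), $s'>1+\frac1\kappa$ (as $sp>\kappa+1$), and $s'\alpha=s\,\frac{sp-1}\kappa>s$.

## 9. The Besov bound $\sum_k\beta_k^pc_{l-k}^p$ and the sequence $\beta$ of slopes

We prove the sufficiency in (C) and the "if" part of (B). Let $g\in B^s_{p,q}\cap L_\infty(\mathbb R^n)$, $\gamma_j=2^{js}\|g_j\|_p$ ($\gamma_j=0$ for $j<0$), so $\gamma\in\ell^q$; let $f$ be as in Section 8, $f\in B^s_{p,v}(\mathbb R)$ with $v$ to be chosen. By Lemma 3 it suffices to show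
$$\big(2^{ls}\|\mathrm{osc}^N_i(f\circ g;\cdot,2^{-l})\|_p\big)_{l\ge0}\in\ell^q ,$$
and we may take $i=1$. Write $x=(x_1,x')$.

**Step 1: good lines, so that Lemmas 4 and 5 apply.** By (3) with $l=0$,
$$\sum_j\Big\|\sup_{|\tau|\le1}|\partial_1g_j(\cdot+\tau e_1)|\Big\|_p\le C\sum_j2^{j(1+1/p-s)}\gamma_j<\infty,$$
and likewise without $\partial_1$. So for almost every $x'$ the sums of these suprema are finite for almost every, hence for a dense set of, $x_1$. Thus on almost every line parallel to $e_1$ the series $\sum g_j$ and $\sum\partial_1g_j$ converge locally uniformly. As $\sum g_j=g$ in $L_p$, on almost every such line $g$ has a $C^1$ representative with $|g|\le M$ and $\partial_1g=\sum_j\partial_1g_j$. We use it from now on. The function $\omega(x,t)=\sup_{|\tau|\le t}|\partial_1g(x+\tau e_1)-\partial_1g(x)|$ is measurable, since rational $\tau$ suffice. Lemma 4 on these lines with $t=2^{-l}$ gives three terms.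

**Step 2: Term A, $CL\,\mathrm{osc}_1^K(g;\cdot,2^{-l})$.** This is covered by Lemma 2, as $K>s$.

**Step 3: Term B, $C\Lambda\min(M,2^{-l}\omega(\cdot,2^{-l}))^\alpha$ (irregular points).** The purpose of $\kappa$ is to use part of the power $\alpha$ against the bound $M$. As $\alpha p=sp-1>\kappa$, we have $\min(M,a)^{\alpha p}\le M^{sp-1-\kappa}a^\kappa$, and as $sp=s'\kappa$,
$$2^{lsp}\big\|\min(M,2^{-l}\omega)^\alpha\big\|_p^p\le M^{sp-1-\kappa}\big(2^{ls'}\|2^{-l}\omega(\cdot,2^{-l})\|_\kappa\big)^\kappa .$$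
For $j\le l$ bound the contribution of $g_j$ to $\omega$ by $2^{-l}\sup_{|\tau|\le2^{-l}}|\partial_1^2g_j(\cdot+\tau e_1)|$, for $j>l$ by $2\sup_{|\tau|\le2^{-l}}|\partial_1g_j(\cdot+\tau e_1)|$. By (3) with $\kappa$ in place of $p$,
$$\|\omega(\cdot,2^{-l})\|_\kappa\le C\sum_{j\le l}2^{2j-l}\|g_j\|_\kappa+C\sum_{j>l}2^{j+(j-l)/\kappa}\|g_j\|_\kappa .$$
Since $\|g_j\|_\infty\le CM$, $\|g_j\|_\kappa^\kappa\le(CM)^{\kappa-p}\|g_j\|_p^p$, i.e. $\|g_j\|_\kappa\le C_M2^{-js'}\gamma_j^{p/\kappa}$. Insert this: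
$$2^{ls'}\|2^{-l}\omega(\cdot,2^{-l})\|_\kappa\le C_M\sum_j2^{-\delta|j-l|}\gamma_j^{p/\kappa},\qquad\delta=\min(2-s',\,s'-1-\tfrac1\kappa)>0.$$
Raise to the power $\kappa/p\ge1$ and use Jensen's inequality:
$$2^{ls}\big\|\min(M,2^{-l}\omega)^\alpha\big\|_p\le C_M\Big(\sum_j2^{-\delta|j-l|}\gamma_j^{p/\kappa}\Big)^{\kappa/p}\le C_M\sum_j2^{-\delta|j-l|}\gamma_j,$$
which is in $\ell^q$.

**Step 4: Term C, $C\,\mathrm{osc}^K(f;g(x),2^{1-l}|\partial_1g(x)|)$ (regular points).** Put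
$$c_j=2^{js}\|\mathrm{osc}^K(f;\cdot,2^{2-j})\|_{L_p(\mathbb R)},\qquad j\in\mathbb Z.$$
For $j\ge2$ Lemma 2 applies; for $j<2$ the oscillation is at most $\frac1{2\rho}\int_{I(y,\rho)}|f|$ with $\rho=2^{2-j}$, so $c_j\le2^{js}\|f\|_p$. Hence $c\in\ell^v(\mathbb Z)$. At a regular point $\partial_1g(x)\ne0$, so $2^k\le|\partial_1g(x)|<2^{k+1}$ for some $k\in\mathbb Z$. Then $2^{1-l}|\partial_1g(x)|$ lies between one half of $2^{2-(l-k)}$ and $2^{2-(l-k)}$, so Term C is at most $C\,\mathrm{osc}^K(f;g(x),2^{2-(l-k)})$. Apply (11) on good lines with $H=\mathrm{osc}^K(f;\cdot,2^{2-(l-k)})^p$, for which $\int H=2^{-(l-k)sp}c_{l-k}^p$, and integrate over $x'$. With the upper integral $\nu_k=\int^*\pi_k(x')\,dx'$ ($\nu_k=\pi_k$ if $n=1$),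
$$2^{lsp}\|\text{Term C}\|_p^p\le C\sum_{k\in\mathbb Z}2^{lsp}2^{-k}\nu_k2^{-(l-k)sp}c_{l-k}^p=C\sum_{k\in\mathbb Z}\beta_k^pc_{l-k}^p,\qquad\beta_k^p:=2^{k(sp-1)}\nu_k.\tag{13}$$

**Step 5: a bound for $\beta$.** *Claim.* If $k'\in\mathbb Z$ and $\|\partial_1S_{k'}g\|_\infty\le2^{k-3}$, then
$$\beta_k\le C2^{k\sigma}\sum_{j>k'}2^{-j\sigma}\gamma_j.\tag{14}$$
The idea: each steep piece carries an oscillation of $\partial_1g$ of size $2^k$, to which the low frequencies cannot contribute enough. On a good line take the $J_i$ of Lemma 5. The oscillation of $\partial_1S_{k'}g$ on $J_i$ is at most $2^{k-2}$, so $\mathrm{osc}_{J_i}\partial_1(g-S_{k'}g)\ge2^{k-1}-2^{k-2}=2^{k-2}$. By Minkowski (for finite subfamilies, then for all $i$),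
$$2^{k-2}\pi_k^{1/p}\le\sum_{j>k'}\Big(\sum_i(\mathrm{osc}_{J_i}\partial_1g_j)^p\Big)^{1/p}.$$
Fix $j\ge0$, let $h=\partial_1g_j$ and $h^*(x)=\sup_{|\tau|\le2^{-j}}|h(x+\tau e_1)|$. If $|J_i|\le2^{-j}$, Hölder gives $(\mathrm{osc}_{J_i}h)^p\le\big(\int_{J_i}|\partial_1h|\big)^p\le2^{-j(p-1)}\int_{J_i}|\partial_1h|^p$. If $|J_i|>2^{-j}$, let $|h|$ attain its maximum over $J_i$ at $x^*$; then $h^*\ge\sup_{J_i}|h|$ on the points of $J_i$ at distance at most $2^{-j}$ from $x^*$, a set of length at least $2^{-j}$, so $(\mathrm{osc}_{J_i}h)^p\le2^p\sup_{J_i}|h|^p\le2^p2^j\int_{J_i}(h^*)^p$. As the $J_i$ have disjoint interiors, on each good line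
$$\sum_i(\mathrm{osc}_{J_i}h)^p\le\Omega_j(x'):=2^{-j(p-1)}\int|\partial_1h|^pdx_1+2^p2^j\int(h^*)^pdx_1,$$
and by (3) $\int\Omega_j\,dx'\le C\big(2^{-j(p-1)+2jp}+2^{j+jp}\big)\|g_j\|_p^p=C2^{j(1+p)}\|g_j\|_p^p$. Taking the $L_p$ norm in $x'$ of $2^{k-2}\pi_k^{1/p}\le\sum_{j>k'}\Omega_j^{1/p}$ we get
$$\nu_k^{1/p}\le C2^{-k}\sum_{j>k'}2^{j(1+1/p)}\|g_j\|_p .$$
Multiply by $2^{k(s-1/p)}$ and insert $\|g_j\|_p=2^{-js}\gamma_j$: this is (14).

**Step 6: general case, $v=\min(p,q)$.** We have $\|\partial_1S_{k'}g\|_\infty\le C_02^{k'}M$ by (3). So (14) applies with $k'=k-m_0$ where $C_02^{-m_0}M\le\frac18$: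
$$\beta_k\le C\sum_{j>k-m_0}2^{-(j-k)\sigma}\gamma_j,\qquad\text{hence }\beta\in\ell^q(\mathbb Z).$$
If $q\le p$, then $v=q$, so $\beta^p,c^p\in\ell^{q/p}$ with $q/p\le1$, and $\ell^r*\ell^r\subset\ell^r$ for $r\le1$. If $q>p$, then $v=p$, so $\beta^p\in\ell^{q/p}$, $c^p\in\ell^1$, and $\ell^{q/p}*\ell^1\subset\ell^{q/p}$. In both cases (13) is in $\ell^{q/p}$. With Steps 2 and 3 and Lemma 3 this proves the sufficiency in (C), and (B) for $q\le p$.

For $q>p$ and $f$ only in $B^s_{p,q}$, $v=q$, this is the exact point where the direct argument stops: both $\beta^p$ and $c^p$ are only known to be in $\ell^{q/p}$, $q/p>1$. In the two remaining cases $\beta$ is better, because a smooth enough $g$ has fewer steep slopes: **we show $\beta^p\in\ell^1(\mathbb Z)$**, and then (13) is in $\ell^{q/p}$.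

(For orientation: if in addition $\partial_1g$ is bounded, then $\pi_k=0$ on good lines for large $k$, while for $k<0$ (14) with $k'=-1$ gives $\beta_k\le C2^{k\sigma}$; so $\beta^p\in\ell^1$ trivially. This is the situation of finitely many slopes in Section 3.)

**Step 7: $s>\frac np$, $q>p$, $v=q$.** Let $\delta'\in(0,1)$, $\delta'\le s-\frac np$. By (4), $\|g_j\|_\infty\le C2^{-j(s-n/p)}\gamma_j\le C2^{-j\delta'}\|\gamma\|_\infty$, so $\|\partial_1S_{k'}g\|_\infty\le C_g2^{k'(1-\delta')}$ for $k'\ge0$, and $S_{k'}g=0$ for $k'<0$. For $k\ge0$ take $k'=\lfloor\frac k{1-\delta'}\rfloor-m_1$ with $C_g2^{-m_1(1-\delta')}\le\frac18$. The hypothesis of (14) holds, and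
$$\beta_k\le C2^{k\sigma}\sum_{j>k'}2^{-j\sigma}\gamma_j\le C2^{(k-k')\sigma}\|\gamma\|_\infty\le C_g2^{-k\sigma\delta'/(1-\delta')},$$
since $k-k'\le-\frac{k\delta'}{1-\delta'}+1+m_1$. For $k<0$ take $k'=-1$: $\beta_k\le C2^{k\sigma}\|\gamma\|_\infty$. Hence $\beta^p\in\ell^1(\mathbb Z)$.

**Step 8: $s=\frac np$, $p<q\le n-1$, $v=q$.** Now (4) only gives $\|g_j\|_\infty\le C\gamma_j$, and $k'$ has to be adapted to $\gamma$. Assume $g\ne0$ (otherwise $f\circ g=0$). Let $\epsilon=\min(\frac12,\sigma)$ and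
$$\eta_k=\sum_{j\ge0}2^{-\epsilon|j-k|}\gamma_j>0,\qquad k\in\mathbb Z.$$
Then $\eta\in\ell^q(\mathbb Z)$ and $2^{-\epsilon}\le\eta_{k+1}/\eta_k\le2^\epsilon$. As $\epsilon\le1$ and $\epsilon\le\sigma$,
$$\|\partial_1S_{k'}g\|_\infty\le C\sum_{j\le k'}2^j\gamma_j\le C_12^{k'}\eta_{k'},\qquad\sum_{j>k'}2^{-(j-k')\sigma}\gamma_j\le\eta_{k'} .$$
The sequence $2^{k'}\eta_{k'}$ has ratios in $[2^{1/2},2^{3/2}]$, so it increases from $0$ to $\infty$. Let $k'(k)$ be the largest $k'$ with $C_12^{k'}\eta_{k'}\le2^{k-3}$. By maximality, for $k'=k'(k)$,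
$$c\,2^k\le2^{k'}\eta_{k'}\le C2^k .$$
In particular, a given value of $k'$ is taken for a bounded number of $k$. By (14) and $2^{k-k'}\le C\eta_{k'}$,
$$\beta_k\le C2^{(k-k')\sigma}\eta_{k'}\le C\eta_{k'}^{1+\sigma}=C\eta_{k'}^{s-1/p},\qquad\beta_k^p\le C\eta_{k'(k)}^{sp-1}=C\eta_{k'(k)}^{n-1}.$$
Since $q\le n-1$, $\ell^q\subset\ell^{n-1}$ and $\sum_k\beta_k^p\le C\sum_i\eta_i^{n-1}<\infty$.

Steps 6–8 prove the "if" part of (B); with Sections 5, 6, 7 this completes (B) and (C). $\square$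

*Remark.* If $s=\frac np$ and $q>n-1$, Step 8 gives $\beta^p\in\ell^{q/(n-1)}$. By Young's inequality $\ell^{q/(n-1)}*\ell^{v/p}\subset\ell^{q/p}$ when $1+\frac pq=\frac{n-1}q+\frac pv$. So $f\in B^{s,loc}_{p,v}(\mathbb R)$, $f(0)=0$ with $\frac1v=\frac1p-\frac{n-1-p}{pq}$ is sufficient ($\frac1v=\frac1p$ if $q=\infty$).

## 10. Lizorkin–Triebel spaces: an estimate on lines that is linear in $\|g\|$

For $F^s_{p,q}$ one can work line by line, thanks to the **Fubini property** (Triebel, *The Structure of Functions*, Birkhäuser 2001, Thm. 4.4; see also *Theory of Function Spaces*, 1983, 2.5.13): for $1\le p<\infty$, $1\le q\le\infty$, $s>0$,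
$$\|u\|_{F^s_{p,q}(\mathbb R^n)}\sim\sum_i\Big(\int_{\mathbb R^{n-1}}\|u(\dots,\cdot_i,\dots)\|^p_{F^s_{p,q}(\mathbb R)}\,dx'\Big)^{1/p}.$$
So for (A) it suffices to prove, for $f\in F^s_{p,q}(\mathbb R)$ as in Section 8,
$$\|f\circ g\|_{F^s_{p,q}(\mathbb R)}\le C_{f,M}\|g\|_{F^s_{p,q}(\mathbb R)}\qquad(g\in F^s_{p,q}(\mathbb R),\ |g|\le M).\tag{15}$$
Because (15) is linear in $\|g\|$, its $p$-th power can be integrated over all lines.

**Maximal functions.** Let $\mathcal M$ be the Hardy–Littlewood maximal operator on $\mathbb R$ and $u_j^{*,a}(x)=\sup_y|u_j(y)|(1+2^j|x-y|)^{-a}$. Known facts (Triebel 1983, 1.3.1): $u_j^{*,1/r}\le C(\mathcal M|u_j|^r)^{1/r}$ for $r>0$, and $|u_j^{(b)}|\le C_b2^{jb}u_j^{*,a}$. Since $u_j^{*,a}(x+\tau)\le(1+2^j|\tau|)^au_j^{*,a}(x)$, the second fact gives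
$$\sup_{|\tau|\le2^{-l}}|u_j^{(b)}(x+\tau)|\le C2^{jb}(1+2^{j-l})^au_j^{*,a}(x).\tag{16}$$
We also use the Fefferman–Stein inequality for $L_P(\ell_Q)$, $1<P<\infty$, $1<Q\le\infty$.

**Lemma 6** ($n=1$)**.** Let $N>s$ be an integer and $G^N_u(x)=\big(\sum_{l\ge0}(2^{ls}\mathrm{osc}^N(u;x,2^{-l}))^q\big)^{1/q}$ (a supremum if $q=\infty$). Then (i) $\|G^N_u\|_p\le C\|u\|_{F^s_{p,q}}$; (ii) $\|u\|_{F^s_{p,q}}\le C(\|u\|_p+\|G^N_u\|_p)$.

*Proof.* (i) Choose $r<1$ with $\frac{1-r}r<s$; put $a=\frac1r$, $m_j=(\mathcal M|u_j|^r)^{1/r}$, $I=I(x,2^{-l})$. For $j\le l$, Taylor's formula and (16) give $\mathrm{osc}^N(u_j;x,2^{-l})\le C2^{(j-l)N}u_j^{*,a}(x)\le C2^{(j-l)N}m_j(x)$. For $j>l$,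
$$\frac1{|I|}\int_I|u_j|\le\big(\sup_I|u_j|\big)^{1-r}\frac1{|I|}\int_I|u_j|^r\le C\big(2^{(j-l)a}m_j(x)\big)^{1-r}m_j(x)^r=C2^{(j-l)(1-r)/r}m_j(x).$$
So $2^{ls}\mathrm{osc}^N(u;x,2^{-l})\le C\sum_j2^{-\delta|j-l|}2^{js}m_j(x)$ with $\delta=\min(N-s,s-\frac{1-r}r)>0$. The $\ell^q$ norm in $l$ is at most $C\|(2^{js}m_j(x))_j\|_{\ell^q}$, and $(2^{js}m_j)^r=\mathcal M(|2^{js}u_j|^r)$. Apply Fefferman–Stein in $L_{p/r}(\ell_{q/r})$; here $p/r,q/r>1$.

(ii) Let $l\ge1$. The kernel $\check\varphi_l$ has vanishing moments, and $|\check\varphi_l(h)|\le C2^l(1+2^l|h|)^{-T}$ for any $T$; take $T>N+s+3$. For $i\ge0$ let $I_i=I(x,2^{i-l})$, let $P_i$ be the $L_2(I_i)$-projection of $u$ onto polynomials of degree $<N$, and $o_i=\mathrm{osc}^N(u;x,2^{i-l})$. On $I_{i-1}$,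
$$\sup_{I_{i-1}}|P_i-P_{i-1}|\le\frac C{|I_{i-1}|}\int_{I_{i-1}}\big(|u-P_{i-1}|+|u-P_i|\big)\le C(o_{i-1}+o_i),$$
and, these being polynomials of degree $<N$, $\sup_{I_m}|P_i-P_{i-1}|\le C2^{(m-i)N}(o_i+o_{i-1})$ for $1\le i\le m$. Hence $\frac1{|I_m|}\int_{I_m}|u-P_0|\le C\sum_{i\le m}2^{(m-i)N}o_i$. Since $\check\varphi_l$ annihilates $P_0(x-\cdot)$, splitting the integral into $|h|\le2^{-l}$ and $2^{m-1-l}<|h|\le2^{m-l}$, $m\ge1$,
$$|u_l(x)|=\Big|\int\check\varphi_l(h)(u-P_0)(x-h)\,dh\Big|\le C\sum_{m\ge0}2^{m(1-T)}\sum_{i\le m}2^{(m-i)N}o_i\le C\sum_{i\ge0}2^{-i(T-1)}o_i,$$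
where we summed first over $m\ge i$ (note $T>N+1$). Multiply by $2^{ls}$. The terms with $i\le l$ are $2^{-i(T-1-s)}\,2^{(l-i)s}\mathrm{osc}^N(u;x,2^{-(l-i)})$; their $\ell^q$ norm in $l$ is at most $CG_u^N(x)$. For $i=l+d$, $d\ge1$, use $o_i\le|I_i|^{-1}\int_{I_i}|u|=:A_d(x)$, the mean over $I(x,2^d)$, with $\|A_d\|_p\le\|u\|_p$; these terms add up to at most $2^{-l(T-1-s)}\sum_d2^{-d(T-1)}A_d(x)$, and summing over $l$ and taking the $L_p$ norm gives at most $C\|u\|_p$. Finally $\|u_0\|_p\le C\|u\|_p$. $\square$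

**Proof of (15).** Let $g\in F^s_{p,q}(\mathbb R)$, $|g|\le M$. By (3), (4), $\sum_j\|g_j'\|_\infty\le C\sum_j2^{j(1+1/p-s)}\|g\|_{F^s_{p,\infty}}<\infty$, so $g\in C^1$. Apply Lemma 6(ii) to $f\circ g$, with the $N$ of Section 8; note $\|f\circ g\|_p\le L\|g\|_p$. Estimate the oscillations by Lemma 4 with $t=2^{-l}$.

**Term A** is at most $CL\|g\|_{F^s_{p,q}}$ by Lemma 6(i) with $K$ in place of $N$.

**A function that controls $\omega$.** Let $V(x)=\sup_{t>0}t^{1-s'}\omega(x,t)$. We show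
$$\int_{\mathbb R}V^\kappa\,dx\le CM^{\kappa-p}\|g\|^p_{F^s_{p,\infty}(\mathbb R)}.\tag{17}$$
Choose $a\in(\frac1\kappa,s'-1)$, possible by (12). By (16), for $l\in\mathbb Z$,
$$\omega(x,2^{-l})\le C\sum_{j\le l}2^{2j-l}g_j^{*,a}(x)+C\sum_{j>l}2^j2^{(j-l)a}g_j^{*,a}(x).$$
Multiply by $2^{l(s'-1)}$: relative to $2^{js'}g_j^{*,a}$ the coefficients are $2^{-(l-j)(2-s')}$ for $j\le l$ and $2^{-(j-l)(s'-1-a)}$ for $j>l$. Both are summable since $1+a<s'<2$. Dyadic $t$ suffice up to a constant factor, so $V\le C\sup_j2^{js'}g_j^{*,a}$. Next, from $|g_j|=|g_j|^{1-p/\kappa}|g_j|^{p/\kappa}$ we get $g_j^{*,a}\le\|g_j\|_\infty^{1-p/\kappa}(g_j^{*,b})^{p/\kappa}$ with $b=\frac{a\kappa}p>\frac1p$. Since $s'\kappa=sp$ and $\|g_j\|_\infty\le CM$,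
$$V^\kappa\le CM^{\kappa-p}\Big(\sup_j2^{js}g_j^{*,b}\Big)^p .$$
With $r=\frac1b<p$, $\sup_j2^{js}g_j^{*,b}\le C\big(\mathcal M(\sup_j2^{js}|g_j|)^r\big)^{1/r}$, and $\mathcal M$ is bounded on $L_{p/r}$. This proves (17).

**Term B.** Since $2^{-l}\omega(x,2^{-l})\le2^{-ls'}V(x)$, the $\ell^q$ norm in $l\ge0$ of $2^{ls}\min(M,2^{-l}\omega)^\alpha$ is at most
$$\sum_{l\in\mathbb Z}2^{ls}\min(M,2^{-ls'}V)^\alpha\le CM^\alpha(V/M)^{s/s'} .$$
Indeed, as long as $2^{ls'}<V/M$ the terms are $2^{ls}M^\alpha$ and increase geometrically; afterwards they are $2^{l(s-s'\alpha)}V^\alpha$ and decrease geometrically since $s'\alpha>s$; and at $2^{ls'}=V/M$ both expressions equal $M^\alpha(V/M)^{s/s'}$. As $\alpha p=sp-1$ and $sp/s'=\kappa$, the $p$-th power of the right side is $CM^{sp-1-\kappa}V^\kappa$. By (17), Term B contributes at most $C\Lambda M^{s-1-1/p}\|g\|_{F^s_{p,\infty}}$.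

**Term C.** Let $D(y)=\big(\sum_{j\in\mathbb Z}(2^{js}\mathrm{osc}^K(f;y,2^{2-j}))^q\big)^{1/q}$. Then $\|D\|_p\le C\|f\|_{F^s_{p,q}(\mathbb R)}$: for $j\ge2$ by Lemma 6(i); for $j<2$ bound the oscillation by the mean of $|f|$ over $I(y,2^{2-j})$ and sum $2^{js}$. For $x\in X_k$, as in Step 4 of Section 9, the $\ell^q$ norm over $l$ of $2^{ls}\mathrm{osc}^K(f;g(x),2^{1-l}|g'(x)|)$ is at most $C2^{ks}D(g(x))$. By (11) with $H=D^p$ the contribution of Term C has $p$-th power at most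
$$C\sum_k2^{ksp}\int_{X_k}D(g)^p\,dx\le C\|D\|_p^p\sum_k2^{k(sp-1)}\pi_k .$$
It remains to sum the numbers of pieces. For $x\in J_i$ (Lemma 5),
$$2^{k-1}\le\mathrm{osc}_{J_i}g'\le2\omega(x,|J_i|)\le2|J_i|^{s'-1}V(x).$$
Integrate the $\kappa$-th power over $J_i$. Since $(s'-1)\kappa-1=sp-1-\kappa>0$ and $|J_i|\le4M2^{-k}$,
$$2^{k\kappa}\le C|J_i|^{sp-1-\kappa}\int_{J_i}V^\kappa\le CM^{sp-1-\kappa}2^{-k(sp-1-\kappa)}\int_{J_i}V^\kappa,\quad\text{i.e.}\quad2^{k(sp-1)}\le CM^{sp-1-\kappa}\int_{J_i}V^\kappa .$$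
For fixed $k$ the $J_i$ have disjoint interiors. On $J_i\subset\overline{U_i}$ we have $2^{k-1}\le|g'|\le2^{k+2}$, so a point belongs to intervals $J_i$ for at most $4$ values of $k$. Summing over $i$ and $k$ and using (17),
$$\sum_k2^{k(sp-1)}\pi_k\le CM^{sp-1-\kappa}\int_{\mathbb R}V^\kappa\le CM^{sp-1-p}\|g\|^p_{F^s_{p,\infty}} .$$

Altogether, for the cut-off $f$,
$$\|f\circ g\|_{F^s_{p,q}(\mathbb R)}\le C\big(\|f'\|_\infty+M^{s-1-1/p}\|f\|_{F^s_{p,q}(\mathbb R)}\big)\|g\|_{F^s_{p,q}(\mathbb R)},$$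
which is (15). With the Fubini property this proves (A) for $F^s_{p,q}$. $\square$

## 11. $W_1^m(\mathbb R^n)$: integrating by parts against $\int|f^{(m)}|$

Let $m=s\in\mathbb N$, $p=1$; $s>2$ means $m\ge3$. Let $g\in W^m_1\cap L_\infty(\mathbb R^n)$, $\|g\|_\infty\le M$, and, after a cut-off, $f\in W_1^m(\mathbb R)$ compactly supported, $f(0)=0$. The Gagliardo–Nirenberg inequality (Nirenberg 1959) states
$$\|D^\beta g\|_{m/|\beta|}\le CM^{1-|\beta|/m}\|D^mg\|_1^{|\beta|/m},\qquad1\le|\beta|\le m.$$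
Let $g_\varepsilon=g*\rho_\varepsilon$ be mollifications. Then $\|g_\varepsilon\|_\infty\le M$, and all derivatives of $g_\varepsilon$ lie in $L_1\cap C_0$, where $C_0$ is the space of continuous functions tending to $0$ at infinity. As a norm on $W_1^m$ we use the equivalent one $\|u\|_1+\sum_{|\beta|=m}\|D^\beta u\|_1$.

**Step 1: smooth functions, with a bound that uses only $\|F^{(m)}\|_1$ at the top order.** Let $F\in C^\infty(\mathbb R)$ with $F(0)=0$, bounded derivatives $F^{(k)}$, $1\le k\le m$, and $F^{(m)}\in L_1$. Then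
$$\|F\circ g_\varepsilon\|_{W_1^m}\le C_M\Big(\max_{1\le k<m}\|F^{(k)}\|_\infty+\|F^{(m)}\|_1\Big)\|g_\varepsilon\|_{W_1^m}.\tag{18}$$
First, $\|F\circ g_\varepsilon\|_1\le\|F'\|_\infty\|g_\varepsilon\|_1$. For $|\beta|=m$, $D^\beta(F\circ g_\varepsilon)$ is a combination of terms $F^{(k)}(g_\varepsilon)\prod_{i=1}^kD^{\beta_i}g_\varepsilon$ with $\sum\beta_i=\beta$, $|\beta_i|\ge1$. If $k<m$, Hölder with exponents $m/|\beta_i|$ and Gagliardo–Nirenberg bound the $L_1$ norm by $C\|F^{(k)}\|_\infty M^{k-1}\|D^mg_\varepsilon\|_1$. If $k=m$, all $|\beta_i|=1$, and the term is at most $\sum_a|F^{(m)}(g_\varepsilon)||\partial_ag_\varepsilon|^m$. Put $H(y)=\int_{-M}^y|F^{(m)}|$; then $H\in C^1$ and $0\le H(g_\varepsilon)\le\|F^{(m)}\|_1$. The function $t|t|^{m-2}$ is $C^1$ with derivative $(m-1)|t|^{m-2}$, as $m\ge3$. Integrate by parts on lines; the boundary terms vanish because $H(g_\varepsilon)$ is bounded and $\partial_ag_\varepsilon\in C_0$: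
$$\int|F^{(m)}(g_\varepsilon)||\partial_ag_\varepsilon|^m=\int\partial_a\big(H(g_\varepsilon)\big)\,\partial_ag_\varepsilon|\partial_ag_\varepsilon|^{m-2}=-(m-1)\int H(g_\varepsilon)|\partial_ag_\varepsilon|^{m-2}\partial_a^2g_\varepsilon .$$
By Hölder with exponents $\frac m{m-2}$ and $\frac m2$, and Gagliardo–Nirenberg, this is at most
$$(m-1)\|F^{(m)}\|_1\|\partial_ag_\varepsilon\|_m^{m-2}\|\partial_a^2g_\varepsilon\|_{m/2}\le C\|F^{(m)}\|_1M^{m-2}\|D^mg_\varepsilon\|_1 .$$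

**Step 2: removing the mollification of $g$.** Along a sequence $\varepsilon\to0$, $F^{(k)}(g_\varepsilon)\to F^{(k)}(g)$ almost everywhere and boundedly for $1\le k\le m$, and $D^\beta g_\varepsilon\to D^\beta g$ in $L_{m/|\beta|}$. By Hölder the products $\prod D^{\beta_i}g_\varepsilon$ converge in $L_1$; multiplied by a bounded factor converging almost everywhere they still converge in $L_1$. Also $F\circ g_\varepsilon\to F\circ g$ in $L_1$, since $F$ is Lipschitz. So $F\circ g_\varepsilon\to F\circ g$ in $W_1^m$, and (18) holds for $g$ in place of $g_\varepsilon$.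

**Step 3: removing the smoothness of $f$.** Let $f_\delta=f*\rho_\delta-(f*\rho_\delta)(0)$. By Step 2 with $F=f_\delta$, $f_\delta\circ g\in W_1^m$. Apply (18) to $F=f_\delta-f_{\delta'}$ and $g$. With $w=f*\rho_\delta-f*\rho_{\delta'}$ we have $F^{(k)}=w^{(k)}$ for $k\ge1$, and $\|w^{(k)}\|_\infty\le\|w^{(k+1)}\|_1$ because $w$ has compact support; so
$$\max_{1\le k<m}\|F^{(k)}\|_\infty+\|F^{(m)}\|_1\le C\|f*\rho_\delta-f*\rho_{\delta'}\|_{W_1^m(\mathbb R)}\to0\qquad(\delta,\delta'\to0).$$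
Hence $(f_\delta\circ g)$ is Cauchy in $W_1^m(\mathbb R^n)$. Since $f$ is continuous with compact support and $f(0)=0$, $f_\delta\to f$ uniformly, so $f_\delta\circ g\to f\circ g$ uniformly. The limit in $W_1^m$ is therefore $f\circ g$, and $f\circ g\in W_1^m(\mathbb R^n)$. Together with the necessity argument of Section 2 this completes the proof of (A), and of Theorem 2. $\square$
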